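# Splitting unconditional bases of $X\oplus Y$ when the operators from $Y$ to $X$ are strictly singular

## 1. A basis of $\ell_1\oplus\ell_2\oplus\ell_3$ that mixes the summands

Let $(u_n)$, $(y_n)$, $(x_n)$ be the unit vector bases of $\ell_1,\ell_2,\ell_3$, and let $Z=\ell_1\oplus\ell_2\oplus\ell_3$ with the maximum norm. Group the summands as
$$X=\ell_1\oplus\ell_3,\qquad Y=\ell_2,\qquad Z=X\oplus Y .$$
Now mix the three unit vector bases:
$$p_n=u_n+y_n,\qquad q_n=y_n+x_n,\qquad r_n=x_n .$$
Let $E$ be the operator with $Eu_n=y_n$, $Ey_n=x_n$, $Ex_n=0$. It is bounded, because the inclusions $\ell_1\subset\ell_2\subset\ell_3$ have norm one, and $E^3=0$. So $G=I+E$ is an automorphism of $Z$ with inverse $I-E+E^2$, and it sends $u_n,y_n,x_n$ to $p_n,q_n,r_n$. Hence $p_1,q_1,r_1,p_2,q_2,r_2,\dots$ is a normalized unconditional basis of $Z$.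

Does this basis remember the decomposition $X\oplus Y$? Since we know $G$, yes: the $q_n$ span $G(Y)\cong Y$, and the $p_n$ and $r_n$ together span $G(X)\cong X$. But suppose we are given only the basis and the projection $Q$ of $Z$ onto $Y$ with kernel $X$. Then
$$Qp_n=y_n=q_n-r_n,\qquad Qq_n=y_n=q_n-r_n,\qquad Qr_n=0. $$
The diagonal coefficients of $Q$, that is, the coefficient of each basis vector $z$ in $Qz$, are $0$ at $p_n$, $1$ at $q_n$ and $0$ at $r_n$. So the rule "put $z$ on the $Y$ side when its diagonal coefficient is at least $\frac12$ in modulus" finds the right splitting. The off-diagonal coefficients, on the other hand, are $\pm1$ infinitely often; they do not fade away.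

What do we know about operators between $X$ and $Y$ here? Recall that a bounded operator is *strictly singular* if it is not an isomorphism on any infinite-dimensional closed subspace. Every operator $T:\ell_2\to\ell_1\oplus\ell_3$ is strictly singular. Indeed, suppose $\|Tv\|\ge c\|v\|$ on an infinite-dimensional subspace, and let $(e_k)$ be an orthonormal sequence in it. Write $Te_k=(a_k,b_k)$. Both $(a_k)$ and $(b_k)$ are weakly null. By the Schur property of $\ell_1$, $\|a_k\|\to0$. After passing to a subsequence, $\sum\|a_k\|<\infty$ and $b_k$ is, up to a summable error, a bounded sequence of disjoint blocks in $\ell_3$. So $\|T\sum_{k\le N}e_k\|\le C(1+N^{1/3})$, whereas it should be at least $cN^{1/2}$. This is a contradiction for large $N$. But the inclusion $\ell_2\to\ell_3$ is not compact, and neither is the inclusion $\ell_1\to\ell_2$, which gives an operator $X\to Y$.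

A theorem of P. Wojtaszczyk says: *if every bounded operator from $Y$ into $X$ is compact, then for every normalized unconditional basis $\{z_n\}_{n=1}^\infty$ of $X\oplus Y$ there is a set $D\subseteq\mathbb N$ such that $[z_n]_{n\notin D}$ is isomorphic to $X$ and $[z_n]_{n\in D}$ is isomorphic to $Y$.* Here $[z_n]_{n\in D}$ is the closed linear span. In our example the hypothesis fails, in either order of the summands, and yet the basis splits. Wojtaszczyk's question, taken here from *Decompositions of Banach Lattices into Direct Sums*, is whether this is general: does the theorem remain valid if "compact" is replaced by "strictly singular"? We shall prove that it does.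

Some hypothesis is needed for the rule used above. For $X=Y=\ell_2$ with the Hilbert norm on the sum, the orthonormal basis $(x_n\pm y_n)/\sqrt2$ has all diagonal coefficients equal to $\frac12$, so the rule puts everything on the $Y$ side.

## 2. Two operator ideals and the theorems

Throughout, $X$ and $Y$ are Banach spaces, $Z=X\oplus Y$, $P$ is the projection onto $X$ with kernel $Y$, and $Q=I-P$. For an unconditional basis $\{z_n\}$ of $Z$ with coordinate functionals $z_n^*$, and for $B\subseteq\mathbb N$, put $Z_B=[z_n]_{n\in B}$ and let $R_B$ be the basis projection of $Z$ onto $Z_B$. Put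
$$b_n=z_n^*(Qz_n),\qquad D_0=\{n:|b_n|\ge\tfrac12\}.$$

A bounded operator is *Fredholm* if its kernel is finite-dimensional and its range has finite codimension (the range is then closed); its index is $\dim\ker-\operatorname{codim}\operatorname{ran}$.

**Definition.** An operator $S\in L(V,W)$ is *inessential*, $S\in In$, if $I_V-US$ is Fredholm for all $U\in L(W,V)$.

As an example, every strictly singular $S$ is inessential, because $US$ is strictly singular and $I$ minus a strictly singular operator is Fredholm. The inclusion $S:c_0\to\ell_\infty$ is inessential without being strictly singular. To see this, let $U:\ell_\infty\to c_0$. By a theorem of Grothendieck, operators from $\ell_\infty$ into separable spaces are weakly compact. So $(US)^*:\ell_1\to\ell_1$ is weakly compact, hence compact by the Schur property. Thus $US$ is compact and $I-US$ is Fredholm.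

**Theorem A.** If every bounded operator $Y\to X$ is strictly singular and $\{z_n\}$ is a normalized unconditional basis of $Z=X\oplus Y$, then there is $D\subseteq\mathbb N$ with $[z_n]_{n\notin D}\cong X$ and $[z_n]_{n\in D}\cong Y$. One may take $D$ to differ from $D_0$ by a finite set.

**Theorem B.** Theorem A holds if every operator $Y\to X$ is only assumed inessential.

**Theorem C.** Let $\{z_n\}$ be a normalized unconditional basis of $Z=X\oplus Y$. The following are equivalent:

1. $PR_BQ\in In(Z)$ for all $B\subseteq\mathbb N$;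
2. there is $D$ with $R_{\mathbb N\setminus D}\,Q\in In(Z)$ and $PR_D\in In(Z)$.

In that case $D$ in (2) is unique up to a finite set, $D=D_0$ works, $\operatorname{dist}(b_n,\{0,1\})\to0$, and the basis splits as in Theorem A.

**Corollary D.** (a) If every operator $X_j\to X_i$, $i<j$, is strictly singular (or inessential), every normalized unconditional basis of $X_1\oplus\dots\oplus X_r$ splits into $r$ disjoint parts spanning spaces isomorphic to $X_1,\dots,X_r$. (b) If moreover each $X_i$ has a unique normalized unconditional basis up to equivalence and permutation, and $X_1\oplus\dots\oplus X_r$ has a normalized unconditional basis, then that basis is unique in the same sense.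

Here two bases $(e_n),(f_n)$ are *equivalent* if $\sum c_ne_n$ converges exactly when $\sum c_nf_n$ does.

From now on $\mathfrak J$ denotes either the class of strictly singular operators or the class of inessential operators. The proof uses only the following facts.

* **(I1)** $\mathfrak J$ is closed under sums and under composition with bounded operators on both sides, and contains the finite rank operators.
* **(I2)** If $S\in\mathfrak J(V)$, then $I-S$ is Fredholm of index $0$. In particular, if $\dim V=\infty$, then $I_V\notin\mathfrak J(V)$, so $\mathfrak J(V)$ contains no invertible operator.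
* **(I3)** If $F$ is Fredholm and $S\in\mathfrak J$, then $F+S$ is Fredholm and $\operatorname{ind}(F+S)=\operatorname{ind}F$.
* **(Fac)** If $KL=LK$ is Fredholm, so is $L$.

For strictly singular operators, (I1) and (I2) are due to Kato (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Sect. 2.c). For $In$, the ideal property is in Kleinecke and in Pietsch, *Operator Ideals*; here is the short reason. If $G$ inverts $I-BA$ modulo finite rank operators, then $I+AGB$ does the same for $I-AB$, because $(I-AB)(I+AGB)=I-AB+A(I-BA)GB$ equals $I$ modulo finite rank, and similarly in the other order. So $I-U(ASB)$ is Fredholm because $I-(BUA)S$ is. For a sum $S+S'$, let $G$ invert $I-US$ modulo finite rank. Then $G(I-US-US')$ is $I-GUS'$ modulo finite rank, hence Fredholm; since $G$ is Fredholm too, $I-US-US'$ is Fredholm. As for (I2), if $S\in In(V)$ then $I-tS$, $t\in[0,1]$, is a norm-continuous path of Fredholm operators starting at $I$, and the index is constant along it. If $I_V\in\mathfrak J(V)$, then $0=I_V-I_V$ is Fredholm, so $\dim V<\infty$.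

For (I3), let $G$ invert $F$ modulo finite rank operators. For each $t\in[0,1]$, both $G(F+tS)$ and $(F+tS)G$ have the form $I-(\text{element of }\mathfrak J)$. The first shows that $\ker(F+tS)$ is finite-dimensional, the second that the range has finite codimension. So $F+tS$ is Fredholm for all $t$, and its index is constant in $t$. For (Fac), $\ker L\subseteq\ker KL$ and $\operatorname{ran}L\supseteq\operatorname{ran}LK$.

Strict singularity enters through the following hypothesis.

**Hypothesis (H).** $PR_BQ\in\mathfrak J(Z)$ for every $B\subseteq\mathbb N$.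

Under the assumption of Theorem A (with $\mathfrak J$ the strictly singular operators) or Theorem B (with $\mathfrak J=In$), (H) holds by (I1), since $PR_B|_Y$ is an operator $Y\to X$.

## 3. Two corners that must be small, and a Fredholm operator that splits

If a set $D$ with complement $A$ is to work, $R_A$ should resemble $P$ and $R_D$ should resemble $Q$. Which products should we ask to be small? Our hypothesis speaks about operators from $Y$ to $X$, so we look at $R_AQ$, which acts on $Y$, and $PR_D$, which lands in $X$. In the example of Section 1, with $D$ the indices of the $q_n$, we find $R_AQy_n=R_A(q_n-r_n)=-x_n$ and $PR_Dq_n=x_n$. Both operators factor through the inclusion $\ell_2\to\ell_3$; they are strictly singular and not compact. This smallness is enough.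

**Proposition 1.** Let $A=\mathbb N\setminus D$ and suppose $R_AQ\in\mathfrak J(Z)$ and $PR_D\in\mathfrak J(Z)$. Then, after changing $D$ by a finite set, $Z_{\mathbb N\setminus D}\cong X$ and $Z_D\cong Y$. (Real or complex scalars.)

*Proof.* **Step 1: a Fredholm operator adapted to both decompositions.** Let $V=R_AP+R_DQ$. Since $I=(R_A+R_D)(P+Q)$,
$$V=I-R_AQ-N,\qquad N:=R_DP,\qquad N^2=R_D(PR_D)P\in\mathfrak J .$$
For $t\in[0,1]$ the product $(I+tN)(I-tN)=I-t^2N^2$ is Fredholm by (I2), and its factors commute. So $I-tN$ is Fredholm by (Fac); its index is constant in $t$, hence $0$. By (I3), $V=(I-N)-R_AQ$ is Fredholm of index $0$.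

**Step 2: splitting it.** $V$ maps $X$ into $Z_A$ by $\alpha=R_A|_X$ and $Y$ into $Z_D$ by $\gamma=R_D|_Y$. So $V=\alpha\oplus\gamma:X\oplus Y\to Z_A\oplus Z_D$. Hence $\alpha$ and $\gamma$ are Fredholm and $\operatorname{ind}\alpha=-\operatorname{ind}\gamma=:i$.

**Step 3: removing the index.** Let $\mathbb K$ be the scalar field. Closed subspaces $W_1,W_2$ of the same finite codimension in a Banach space are isomorphic: $W_1\cap W_2$ has the same finite codimension in each. Consequently

(∗) if $E\oplus\mathbb K^c\cong E'\oplus\mathbb K^c$, then $E\cong E'$.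

Let $i\ge0$, $k=\dim\ker\alpha$, $c=\operatorname{codim}\operatorname{ran}\alpha$, so $k-c=i$. From $X\cong\operatorname{ran}\alpha\oplus\mathbb K^k$ and $Z_A\cong\operatorname{ran}\alpha\oplus\mathbb K^c$ we get
$$X\oplus\mathbb K^c\cong\operatorname{ran}\alpha\oplus\mathbb K^{k+c}\cong Z_A\oplus\mathbb K^k=Z_A\oplus\mathbb K^{i}\oplus\mathbb K^{c},$$
so $X\cong Z_A\oplus\mathbb K^i$ by (∗). Next, let $k'=\dim\ker\gamma$ and $c'=\operatorname{codim}\operatorname{ran}\gamma$, so $c'-k'=i$. In the same way $Y\oplus\mathbb K^{c'}\cong Z_D\oplus\mathbb K^{k'}$, so $Z_D\cong Y\oplus\mathbb K^i$. In particular $|D|\ge i$. Choose $F\subset D$ with $|F|=i$. Then $Z_{A\cup F}\cong Z_A\oplus\mathbb K^i\cong X$. Moreover $Z_{D\setminus F}\oplus\mathbb K^i\cong Z_D\cong Y\oplus\mathbb K^i$, so $Z_{D\setminus F}\cong Y$ by (∗). So $D\setminus F$ has the required property. If $i<0$, interchange the roles of $(X,A)$ and $(Y,D)$ and move $|i|$ elements of $A$ to $D$. $\square$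

So everything comes down to this: *under (H), show that $R_AQ\in\mathfrak J$ and $PR_D\in\mathfrak J$ for $D=D_0$, $A=\mathbb N\setminus D_0$.* This is Proposition 7 below.

## 4. Compressions of $Q$ and sparse sequences of blocks

**Complex scalars.** We shall count eigenvalues, so we want complex scalars. If the scalars are real, pass to the complexification $Z_{\mathbb C}$ with the same basis and the complexified $P,Q,R_B$; the $b_n$ do not change. Two things must be checked.

First, (H) persists: if $S\in\mathfrak J(Z)$ then $S_{\mathbb C}\in\mathfrak J(Z_{\mathbb C})$. As a real operator, $S_{\mathbb C}$ is $S\oplus S\in\mathfrak J(Z\oplus Z)$. For strictly singular operators, an isomorphism on an infinite-dimensional complex subspace is one on a real subspace. For $In$, if $U$ is complex linear, $I-US_{\mathbb C}$ is Fredholm as a real operator, hence as a complex one.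

Second, the conclusion comes back: if $S_{\mathbb C}\in\mathfrak J(Z_{\mathbb C})$ then $S\in\mathfrak J(Z)$. If $S$ is an isomorphism on a real infinite-dimensional subspace, $S_{\mathbb C}$ is one on its complexification. For $In$, $(I-US)_{\mathbb C}=I-U_{\mathbb C}S_{\mathbb C}$ is Fredholm, and kernel and range of a complexified operator are the complexifications of kernel and range, so $I-US$ is Fredholm.

From here to the end of Section 9 the scalars are complex.

**Norm.** Replace the norm by the equivalent norm $\sup_{|m_n|\le1}\|\sum m_nc_nz_n\|$ and then $z_n$ by $z_n/\|z_n\|$. This changes neither $R_B$, nor $b_n$, nor $\mathfrak J$. So we assume $\|z_n\|=1$ and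
$$\Bigl\|\sum m_nc_nz_n\Bigr\|\le\sup|m_n|\,\Bigl\|\sum c_nz_n\Bigr\| .$$
Then $\|R_B\|\le1$ for every $B$, and $\|z_n^*\|=1$.

**Compressions.** Put $T_B=R_BQR_B$, regarded on $Z$ or on $Z_B$. Assume (H) from now on. Since $R_B(I-Q)R_BQR_B=R_BPR_BQR_B$,
$$T_B-T_B^2=R_BPR_BQR_B\in\mathfrak J. \tag{1}$$
So compressions of $Q$ are idempotent modulo $\mathfrak J$. For any $\lambda$,
$$(\lambda-1+T_B)(\lambda-T_B)=(\lambda^2-\lambda)I+(T_B-T_B^2). \tag{2}$$

**Definition.** Finite nonempty sets $\tau_k\subset\mathbb N$ are *successive* if $m_k:=\max\tau_k<l_{k+1}:=\min\tau_{k+1}$ for all $k$; put $m_0=0$. The sequence is *sparse* if moreover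
$$\|R_{[l_k,\infty)}QR_{[1,m_{k-1}]}\|\le2^{-k}\qquad(k\ge2).\tag{3}$$

In the example of Section 1, ordered as $p_1,q_1,r_1,p_2,\dots$, the sets $\tau_k=\{p_k,r_k\}$ (basis vectors standing for their indices) are sparse: $Q$ maps each span of $p_n,q_n,r_n$ into itself, so the norms in (3) are $0$.

Every successive sequence has a sparse subsequence: for fixed $m$, $QR_{[1,m]}$ has finite rank and $R_{[l,\infty)}\to0$ strongly and boundedly, so $\|R_{[l,\infty)}QR_{[1,m]}\|\to0$ as $l\to\infty$. A relabelled subsequence $(\tau_{k_j})$ of a sparse sequence is sparse, because $m_{k_{j-1}}\le m_{k_j-1}$ and $2^{-k_j}\le2^{-j}$.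

The point of sparseness is that different blocks hardly interact. Let $(\tau_k)$ be sparse and $B\subseteq\bigcup_k\tau_k$. Then $B\setminus\tau_k\subseteq[1,m_{k-1}]\cup[l_{k+1},\infty)$. Here are the four tools.

**(C1)** If $v_k\in Z_{\tau_k}$ and $v_k\to0$ weakly, then after passing to a subsequence (and replacing $B$ by its intersection with the union of the remaining $\tau_k$), $\|R_{[1,m_{k-1}]}Qv_k\|\le2^{-k}$, hence $\|R_{B\setminus\tau_k}Qv_k\|\le2^{-k}(1+\|v_k\|)$. Both bounds persist for further subsequences.

*Proof.* $R_{[1,m]}Q$ has finite rank, so $\|R_{[1,m]}Qv_k\|\to0$ for each $m$. Choose the subsequence inductively: once the $(j-1)$st block is chosen, take the $j$th so far out that the first bound holds. Further, $v_k=R_{[1,m_k]}v_k$, so (3) gives $\|R_{[l_{k+1},\infty)}Qv_k\|\le2^{-k-1}\|v_k\|$. Add. Under a further subsequence $(k_j)$ the first bound persists since $m_{k_{j-1}}\le m_{k_j-1}$, and the second follows from it. $\square$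

**(C2)** If $v\in Z_{\tau_k}$ and $g\in Z^*$ with $g=gR_{\tau_k}$, then $|g\,QR_{B\setminus\tau_k}Qv|\le2^{1-k}\|g\|\|Q\|\|v\|$.

*Proof.* Split $B\setminus\tau_k$ into its parts in $[1,m_{k-1}]$ and in $[l_{k+1},\infty)$. Since $g=gR_{[l_k,\infty)}$, (3) gives $\|gQR_{[1,m_{k-1}]}\|\le2^{-k}\|g\|$ (trivially for $k=1$), so the first part contributes at most $2^{-k}\|g\|\|Q\|\|v\|$. Since $v=R_{[1,m_k]}v$, $\|R_{[l_{k+1},\infty)}Qv\|\le2^{-k-1}\|v\|$, so the second contributes at most $2^{-k-1}\|g\|\|Q\|\|v\|$. $\square$

**(Bd)** If $\tau_k$ are disjoint finite sets and $\rho_k,\rho_k'\subseteq\tau_k$, then $\sum_kR_{\rho_k}QR_{\rho'_k}$ defines an operator of norm $\le\|Q\|$.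

*Proof.* For $\theta\in\{\pm1\}^K$ let $M_\theta=\sum_{k\le K}\theta_kR_{\tau_k}$, so $\|M_\theta\|\le1$. Then $M_\theta R_{\bigcup_{k\le K}\rho_k}QR_{\bigcup_{k\le K}\rho_k'}M_\theta=\sum_{k,l\le K}\theta_k\theta_lR_{\rho_k}QR_{\rho'_l}$, and averaging over $\theta$ leaves $\sum_{k\le K}R_{\rho_k}QR_{\rho'_k}$. So this has norm $\le\|Q\|$. On finitely supported $z$ the series is a finite sum; extend by continuity. $\square$

**(F)** Let $\lambda\notin\{0,1\}$ and let $B$ be infinite. Then there are $m$ and $c>0$ with $\|(\lambda-T_B)z\|\ge c\|z\|$ for all $z\in Z_{B\cap[m,\infty)}$.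

*Proof.* By (1), (I2) and $\lambda^2-\lambda\ne0$, the operator (2) is Fredholm on $Z_B$; its factors commute, so $\lambda-T_B$ is Fredholm by (Fac). Let $N$ be its finite-dimensional kernel and $Z_B=N'\oplus N$ with $N'$ closed; $\lambda-T_B$ is bounded below on $N'$. The spaces $N\cap Z_{B\cap[m,\infty)}$ decrease in $m$ and have intersection $\{0\}$, so $N\cap W=\{0\}$ for some $W=Z_{B\cap[m,\infty)}$. If $\lambda-T_B$ were not bounded below on $W$, there would be unit vectors $w_j=a_j+c_j\in W$, $a_j\in N'$, $c_j\in N$, with $(\lambda-T_B)w_j=(\lambda-T_B)a_j\to0$. Then $a_j\to0$, and a subsequence of $(c_j)$ converges to some $c_\infty\in N$. Along it $w_j\to c_\infty$, so $c_\infty\in N\cap W$ and $\|c_\infty\|=1$, a contradiction. $\square$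

## 5. Norm-almost-idempotent compressions, and why strict singularity does not give them

Suppose for a moment that all the operators $PR_BQ$ are compact. Then
$$\|T_\sigma-T_\sigma^2\|\to0\quad\text{as the finite set }\sigma\text{ moves to infinity.}$$
Suppose not. Then there are $\delta>0$ and successive $\sigma_k$ with $\|T_{\sigma_k}-T_{\sigma_k}^2\|\ge\delta$, and we may take them sparse. Let $B=\bigcup\sigma_k$ and $K=PR_BQ$. Since $K$ is compact, $\|R_{[m,\infty)}K\|\to0$ as $m\to\infty$, so $\|R_{\sigma_k}KR_{\sigma_k}\|\to0$. On the other hand, $R_{\sigma_k}PR_{B\setminus\sigma_k}=-R_{\sigma_k}QR_{B\setminus\sigma_k}$ because $P+Q=I$, so by (1)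
$$R_{\sigma_k}KR_{\sigma_k}=(T_{\sigma_k}-T_{\sigma_k}^2)-R_{\sigma_k}QR_{B\setminus\sigma_k}QR_{\sigma_k},$$
and the last term has norm at most $2^{1-k}\|Q\|$ by (C2). This is a contradiction. From here (2) makes $\lambda-T_\sigma$ invertible for all far-out $\sigma$, with inverses uniformly bounded for $\lambda$ in a compact subset of $\mathbb C\setminus\{0,1\}$. So finite compressions would have their spectra close to $\{0,1\}$, and one could try to sort the spectrum.

Under strict singularity the displayed limit is false. In the example of Section 1 take $\sigma=\{p_n,r_n\}$. From $Qp_n=q_n-r_n$ and $Qr_n=0$ we get $T_\sigma p_n=-r_n$, $T_\sigma r_n=0$. So $T_\sigma^2=0$ and $\|T_\sigma-T_\sigma^2\|=\|T_\sigma\|\ge1$ for every $n$. The step that breaks is "$\|R_{[m,\infty)}K\|\to0$". For $B$ the set of indices of the $r_n$ we have $PR_BQy_n=-x_n$. So this strictly singular operator does not even send the weakly null sequence $(y_n)$ to a norm-null one, just like the inclusion $\ell_2\to\ell_3$.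

Yet in this example the conclusion we wanted survives: $T_\sigma$ is nilpotent of uniformly bounded norm, so its resolvents away from $0$ are uniformly bounded. The way out is to aim directly at resolvents and to test $\mathfrak J$-operators not by norms but by two weaker means that every $\mathfrak J$-operator obeys. Along weakly null sequences we use the Fredholm property, in the form (F). Along sequences that are not weakly null, some functional $f$ does not vanish, and we use the fact that *diagonals* of $\mathfrak J$-operators tend to zero. The next section proves that fact.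

## 6. Diagonals of operators in $\mathfrak J$

The first case is $\ell_1$. Passing to a sparse subsequence of coordinates makes the entries below the diagonal small, but rows need not tend to zero: the rank one operator with $s_{1k}=1$ for all $k$ and all other entries $0$ has a constant row. Differences of neighboring vectors remove this.

**Lemma 2.** If $S\in\mathfrak J(\ell_1)$ has matrix $s_{jk}=e_j^*Se_k$, then $s_{kk}\to0$.

*Proof.* Suppose not. Compress to a subsequence of the unit vector basis, which keeps us in $\mathfrak J$ by (I1), so that $|s_{kk}|\ge\delta>0$ for all $k$. Passing to further subsequences, we may assume that $\lim_ks_{jk}$ exists for every $j$ (diagonal argument) and that $|s_{jk}|\le\delta/4$ for $j>k$ (each column is in $\ell_1$). Put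
$$d_l=e_{2l}-e_{2l+1},\qquad t_{l'l}=e^*_{2l'+1}Sd_l=s_{2l'+1,2l}-s_{2l'+1,2l+1}.$$
Then $|t_{ll}|\ge\delta-\frac\delta4=\frac34\delta$. For fixed $l'$, $t_{l'l}\to0$ as $l\to\infty$, since both entries have the same limit. For fixed $l$, $\sum_{l'\ge m}|t_{l'l}|\to0$ as $m\to\infty$. Choose inductively $p_1<p_2<\dots$ such that for every $i$
$$\sum_{j<i}|t_{p_jp_i}|\le\tfrac\delta8,\qquad \sum_{l'\ge p_i}|t_{l'p_j}|\le\tfrac\delta8\ \text{ for all }j<i .$$
With $L=\{p_i\}$ this gives $\sum_{l'\in L,\,l'\ne l}|t_{l'l}|\le\frac\delta4$ for all $l\in L$. The operator on $\ell_1(L)$ with matrix $(t_{l'l})_{L\times L}$ is in $\mathfrak J$, being the composition of $e_l\mapsto d_l$, $S$, and a coordinate projection. It is a diagonal operator with entries of modulus $\ge\frac34\delta$ plus an operator whose norm, the supremum of the column sums, is $\le\frac\delta4$. So it is invertible, contradicting (I2). $\square$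

The second lemma is for sequences that are seen by a functional.

**Lemma 3.** Let $S\in\mathfrak J(Z)$, $f\in Z^*$, $(v_k)\subset Z$ bounded, and $(\tau_k)$ disjoint finite sets. Then $f(R_{\tau_k}Sv_k)\to0$.

*Proof.* $e_k\mapsto v_k$ defines a bounded operator $\ell_1\to Z$. The map $z\mapsto(f(R_{\tau_k}z))_k$ is bounded $Z\to\ell_1$, since for suitable unimodular $\varepsilon_k$
$$\sum_{k\le K}|f(R_{\tau_k}z)|=f\Bigl(\sum_{k\le K}\varepsilon_kR_{\tau_k}z\Bigr)\le\|f\|\|z\|.$$
Sandwiching $S$ between these maps gives an operator in $\mathfrak J(\ell_1)$ with diagonal entries $f(R_{\tau_k}Sv_k)$. Apply Lemma 2. $\square$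

**Lemma 4.** If $S\in\mathfrak J(Z)$, then $z_n^*(Sz_n)\to0$.

*Proof.* Suppose $|d_k|\ge\delta>0$, where $d_k=z_{n_k}^*(Sz_{n_k})$ and $n_k$ increases.

If $(z_{n_k})$ is not weakly null, pass to a subsequence with $|f(z_{n_k})|\ge\delta'>0$ for some $f\in Z^*$. Lemma 3 with $\tau_k=\{n_k\}$ and $v_k=z_{n_k}$ gives $d_kf(z_{n_k})\to0$, a contradiction.

If it is weakly null, then so is $(Sz_{n_k})$, and we can choose inductively a subsequence with
$$\|R_{\{n_1,\dots,n_{k-1}\}}Sz_{n_k}\|\le\delta2^{-k-2},\qquad \|R_{[n_k,\infty)}Sz_{n_i}\|\le\delta2^{-i-2}\quad(i<k).$$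
With $C=\{n_k\}$ we get $R_CSz_{n_k}=d_kz_{n_k}+\varepsilon_k$ with $\|\varepsilon_k\|\le\delta2^{-k-1}$, so $\sum\|\varepsilon_k\|\le\delta/2$. Define $\Lambda z_{n_k}=d_k^{-1}z_{n_k}$ on $Z_C$; by unconditionality $\|\Lambda\|\le1/\delta$. Then $\Lambda R_CS|_{Z_C}\in\mathfrak J(Z_C)$ and
$$\Bigl\|(\Lambda R_CS-I)\sum c_kz_{n_k}\Bigr\|\le\sum|c_k|\|\Lambda\varepsilon_k\|\le\tfrac12\Bigl\|\sum c_kz_{n_k}\Bigr\|,$$
because $|c_k|\le\|\sum c_jz_{n_j}\|$. So $\Lambda R_CS|_{Z_C}$ is invertible, contradicting (I2). $\square$

## 7. Uniform resolvent bounds for finite compressions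

This section recovers what Section 5 lost. For $\sigma=\emptyset$ we use the convention that $\lambda-T_\sigma$, on the zero space, is invertible with inverse of norm $0$ and determinant $1$.

**Proposition 5.** Let $\Gamma\subset\mathbb C\setminus\{0,1\}$ be compact. There are $m_0,C$ such that for all finite $\sigma\subset(m_0,\infty)$ and $\lambda\in\Gamma$, $\lambda-T_\sigma$ is invertible on $Z_\sigma$ and $\|(\lambda-T_\sigma)^{-1}\|\le C$. Consequently $\operatorname{dist}(b_n,\{0,1\})\to0$.

*Proof.* Suppose not. Trying $m_0=\max\sigma_{k-1}$ and $C=k$ in turn, we find successive $\sigma_k$, unit vectors $u_k\in Z_{\sigma_k}$ and $\lambda_k\in\Gamma$ with $\|(\lambda_k-T_{\sigma_k})u_k\|\to0$. Pass to a subsequence for which $\lambda_k\to\lambda\in\Gamma$ and $(\tau_k)=(\sigma_k)$ is sparse. Then $T_{\sigma_k}u_k=\lambda u_k+o(1)$.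

**Case 1: $(u_k)$ is not weakly null.** Here a functional does the work. Pass to a subsequence with $|f(u_k)|\ge\delta>0$, $f\in Z^*$; put $B=\bigcup\sigma_k$ and $S=T_B-T_B^2\in\mathfrak J$. By Lemma 3, $f(R_{\sigma_k}Su_k)\to0$. Now
$$R_{\sigma_k}T_Bu_k=T_{\sigma_k}u_k,\qquad R_{\sigma_k}T_B^2u_k=R_{\sigma_k}QR_BQu_k=T_{\sigma_k}^2u_k+R_{\sigma_k}QR_{B\setminus\sigma_k}Qu_k .$$
By (C2) with $g=fR_{\sigma_k}$, $f(R_{\sigma_k}QR_{B\setminus\sigma_k}Qu_k)\to0$. Hence
$$f(T_{\sigma_k}u_k)-f(T_{\sigma_k}^2u_k)\to0 .$$
Since $\|T_{\sigma_k}\|\le\|Q\|$, also $T_{\sigma_k}^2u_k=\lambda^2u_k+o(1)$. Thus $(\lambda-\lambda^2)f(u_k)\to0$, a contradiction.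

**Case 2: $u_k\to0$ weakly.** Here the Fredholm property does the work. By (C1), after passing to a subsequence and with $B=\bigcup\sigma_k$, $T_Bu_k=T_{\sigma_k}u_k+R_{B\setminus\sigma_k}Qu_k=\lambda u_k+o(1)$. For each $m$, $u_k\in Z_{B\cap[m,\infty)}$ for large $k$. This contradicts (F).

**The diagonal coefficients.** Take $\sigma=\{n\}$: then $T_\sigma$ is multiplication by $b_n$, and $|b_n|\le\|Q\|$. For $\eta>0$ apply the first part with $\Gamma=\{|\lambda|\le\|Q\|,\ |\lambda|\ge\eta,\ |\lambda-1|\ge\eta\}$. For $n>m_0$ and $\lambda\in\Gamma$ we have $\lambda-b_n\ne0$, so $b_n\notin\Gamma$, i.e. $\operatorname{dist}(b_n,\{0,1\})<\eta$. $\square$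

## 8. The effect of one new coordinate

We now know that $b_n$ is close to $0$ on $A=\mathbb N\setminus D_0$ and close to $1$ on $D_0$. A tempting shortcut would be to conclude at once that $T_A$ is small. A small diagonal alone does not give that. On $\ell_2$ let $\mathbb N$ be cut into successive intervals $I_j$ with $|I_j|=j$, and let $Q$ replace a sequence on each $I_j$ by its mean there. Then $b_n=1/j$ on $I_j$, so $b_n\to0$ and $D_0=I_1\cup I_2$ is finite. But $Q$ is a projection of infinite rank, so $Q\notin\mathfrak J$, and $R_AQ\notin\mathfrak J$ as well.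

Look at this example in slow motion. If $\sigma\subset I_j$ has $s$ elements, $T_\sigma$ has the eigenvalue $s/j$, with the indicator $1_\sigma$ as eigenvector. As $\sigma$ grows by one point at a time, this eigenvalue walks from near $0$ to $1$ in steps of length $1/j$, passing close to $\frac12$. Proposition 5 forbids eigenvalues near $\frac12$ far out, so (H) rules this walk out. It remains to rule out that an eigenvalue *jumps* across the gap when one coordinate is added. Adding a coordinate $n$ to $\sigma$ is governed by a Schur complement. On $Z_{\sigma\cup\{n\}}=Z_\sigma\oplus\langle z_n\rangle$, whenever $\lambda-T_\sigma$ is invertible,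
$$\det(\lambda-T_{\sigma\cup\{n\}})=\det(\lambda-T_\sigma)\,\kappa(\lambda),\quad \kappa(\lambda)=\lambda-b_n-z_n^*QR_\sigma(\lambda-T_\sigma)^{-1}R_\sigma Qz_n. \tag{4}$$
So we want the last term to be small. In the averaging example it is not: for $j$ odd, $s=(j-1)/2$, $\lambda=\frac12$ and $n\in I_j\setminus\sigma$ we have $R_\sigma Qz_n=\frac1j1_\sigma$ and $(\lambda-T_\sigma)^{-1}1_\sigma=2j\,1_\sigma$. The term is $z_n^*Q(2\cdot1_\sigma)=2s/j=(j-1)/j$.

**Proposition 6.** Let $\Gamma\subset\mathbb C\setminus\{0,1\}$ be compact. Then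
$$\sup\bigl|z_n^*QR_\sigma(\lambda-T_\sigma)^{-1}R_\sigma Qz_n\bigr|\to0\quad(m\to\infty),$$
the supremum being over finite $\sigma\subset(m,\infty)$, $n\in(m,\infty)\setminus\sigma$, $\lambda\in\Gamma$ (with $m\ge m_0$, the number from Proposition 5).

The plan is as follows. If the term stays large along a sequence, glue the blocks together. With $C$ the set of the new coordinates and $B$ the union of the $\sigma_k$, the operator $R_CQR_BQ$ is in $\mathfrak J$ because $B\cap C=\emptyset$. Lemma 4 controls its diagonal. The obstacle is that the term involves $u_k=(\lambda_k-T_{\sigma_k})^{-1}R_{\sigma_k}Qz_{n_k}$ and not $z_{n_k}$; to use Lemma 4 we need a *bounded operator* $J$ with $Jz_{n_k}=u_k$. Building $J$ is the main step.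

*Proof.* If not, there are $\delta>0$, finite $\sigma_k$, $n_k\notin\sigma_k$ and $\lambda_k\to\lambda$ in $\Gamma$, with $\tau_k=\sigma_k\cup\{n_k\}$ sparse, such that for $r_k=R_{\sigma_k}Qz_{n_k}$ and $u_k=(\lambda_k-T_{\sigma_k})^{-1}r_k\in Z_{\sigma_k}$,
$$|z_{n_k}^*Qu_k|\ge\delta,\qquad T_{\sigma_k}u_k=\lambda_ku_k-r_k,\qquad \sup_k\|u_k\|<\infty .\tag{5}$$
The last bound is Proposition 5. By (5), $\sigma_k\ne\emptyset$. All of this is preserved under passing to subsequences. (The vectors $r_k$ here have nothing to do with those of Section 1.) For any such subsequence and $B=\bigcup\sigma_k$ we have $B\setminus\tau_k=B\setminus\sigma_k$ and $B\cap\tau_k=\sigma_k$, because the $\tau_k$ are disjoint and $n_k\notin\sigma_k$.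

**Step 1: after passing to a subsequence, with $C=\{n_k\}$, there is a bounded $J:Z_C\to Z$ with $Jz_{n_k}=u_k$.**

(1a) *$(z_{n_k})$ is not weakly null.* Then it behaves like the $\ell_1$ basis. Pass to a subsequence with $|f(z_{n_k})|\ge\delta'>0$, $f\in Z^*$ (so $f\ne0$). By the choice of norm, $\|\sum c_kz_{n_k}\|\ge\|f\|^{-1}\sum|c_kf(z_{n_k})|\ge\delta'\|f\|^{-1}\sum|c_k|$. Since $(u_k)$ is bounded, $J$ is bounded.

(1b) *$z_{n_k}\to0$ weakly.* First, $u_k\to0$ weakly. If not, pass to a subsequence with $|f(u_k)|\ge\delta'>0$, $f\in Z^*$, and let $B=\bigcup\sigma_k$. Exactly as in Case 1 of Proposition 5, Lemma 3 applied to $T_B-T_B^2$ and the bounded sequence $(u_k)$, together with (C2) for $g=fR_{\sigma_k}$, gives $f(T_{\sigma_k}u_k)-f(T_{\sigma_k}^2u_k)\to0$. By (5), $T_{\sigma_k}^2u_k=\lambda_k^2u_k-\lambda_kr_k-T_{\sigma_k}r_k$, hence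
$$(\lambda_k-\lambda_k^2)f(u_k)-(1-\lambda_k)f(r_k)+f(T_{\sigma_k}r_k)\to0 .$$
By (Bd), $H_1=\sum_kR_{\sigma_k}QR_{\{n_k\}}$ and $H_2=\sum_kR_{\sigma_k}QR_{\sigma_k}$ are bounded operators. So $r_k=H_1z_{n_k}$ and $T_{\sigma_k}r_k=H_2H_1z_{n_k}$ are weakly null. Thus $(\lambda-\lambda^2)f(u_k)\to0$, a contradiction.

Now apply (C1) to both $(z_{n_k})$ and $(u_k)$, pass to a subsequence with also $|\lambda-\lambda_k|\le2^{-k}$, and let $B=\bigcup\sigma_k$. Then
$$(\lambda-T_B)u_k=(\lambda-\lambda_k)u_k+r_k-R_{B\setminus\tau_k}Qu_k,\qquad R_BQz_{n_k}=r_k+R_{B\setminus\tau_k}Qz_{n_k},$$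
so $\|(\lambda-T_B)u_k-R_BQz_{n_k}\|\le\eta_k$ with $\sum\eta_k<\infty$. In other words, up to a summable error, $(\lambda-T_B)$ carries $u_k$ to the image of $z_{n_k}$ under the bounded operator $R_BQ$. By (F), $\lambda-T_B$ is bounded below by some $c>0$ on the span of $\{u_k:k\ge k_0\}$ for some $k_0$. Hence for finite sums over $k\ge k_0$
$$c\Bigl\|\sum c_ku_k\Bigr\|\le\|Q\|\Bigl\|\sum c_kz_{n_k}\Bigr\|+\sum|c_k|\eta_k\le\Bigl(\|Q\|+\sum\eta_k\Bigr)\Bigl\|\sum c_kz_{n_k}\Bigr\| .$$
Drop the indices $k<k_0$ and relabel.

**Step 2: the diagonal of a glued operator.** Let $C=\{n_k\}$ and $B=\bigcup\sigma_k$ for the final subsequence. These sets are disjoint, so $R_C(P+Q)R_BQ=0$, and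
$$S:=R_CQR_BQ=-R_CPR_BQ\in\mathfrak J(Z)$$
by (H). Also $SJR_C\in\mathfrak J(Z)$. Lemma 4 applied to $S$ and to $SJR_C$ gives
$$z_{n_k}^*QR_BQz_{n_k}\to0,\qquad z_{n_k}^*QR_BQu_k\to0 .$$
By (C2) with $g=z_{n_k}^*$ and $v=z_{n_k}$ or $v=u_k$, and since $B\cap\tau_k=\sigma_k$, we may replace $R_B$ by $R_{\sigma_k}$:
$$z_{n_k}^*Qr_k\to0,\qquad z_{n_k}^*Q\,T_{\sigma_k}u_k=\lambda_kz_{n_k}^*Qu_k-z_{n_k}^*Qr_k\to0 .$$
Hence $\lambda_kz_{n_k}^*Qu_k\to0$. As $\lambda\ne0$, this contradicts (5). $\square$

## 9. Counting eigenvalues in a disc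

Let $D=D_0$ and $A=\mathbb N\setminus D_0=\{n:|b_n|<\frac12\}$. By Proposition 5, $b_n\to0$ along $A$ and $b_n\to1$ along $D$ (when these sets are infinite).

**Proposition 7.** Under (H), $R_AQ\in\mathfrak J(Z)$ and $PR_D\in\mathfrak J(Z)$.

*Proof.* **Step 1: constants.** Let $\Gamma=\{|\lambda-1|=\frac12\}\cup\{|\lambda|=\frac12\}$, and let $m_0,C$ be as in Proposition 5. Take $m_1\ge m_0$ such that the supremum in Proposition 6 is $<\frac18$ for $m=m_1$, and such that for $n>m_1$: $|b_n|<\frac18$ if $n\in A$, and $|b_n-1|<\frac18$ if $n\in D$. Put $A'=A\cap(m_1,\infty)$ and $D'=D\cap(m_1,\infty)$.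

**Step 2: no eigenvalue of $T_\sigma$, $\sigma\subset A'$ finite, lies in $\overline\Delta=\{|\lambda-1|\le\frac12\}$.** Induct on $|\sigma|$; $\sigma=\emptyset$ is trivial. Suppose the statement holds for $\sigma$, and let $n\in A'\setminus\sigma$. Then $\kappa$ in (4) is analytic near $\overline\Delta$. On $\partial\Delta$,
$$|\kappa(\lambda)-\lambda|<\tfrac18+\tfrac18=\tfrac14<\tfrac12\le|\lambda| .$$
By Rouché, $\kappa$ has as many zeros in the open disc $\Delta$ as $\lambda\mapsto\lambda$, that is, none; and the inequality shows it has none on $\partial\Delta$. By (4), $\det(\lambda-T_{\sigma\cup\{n\}})$ has no zero in $\overline\Delta$.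

**Step 3: from finite sets to $A'$.** If $A'$ is finite, $R_AQ$ has finite rank and there is nothing to prove for it. Otherwise put $T=T_{A'}$ on $Z_{A'}$. By Step 2, $(\lambda-T_\sigma)^{-1}$ is analytic near $\overline\Delta$ for finite $\sigma\subset A'$. By Proposition 5 its norm is $\le C$ on $\partial\Delta$, and by the maximum principle (applied after composing with norm-one functionals on $L(Z_\sigma)$) on all of $\overline\Delta$. So $\|(\lambda-T_\sigma)z\|\ge C^{-1}\|z\|$ for $z\in Z_\sigma$, $\lambda\in\overline\Delta$. For finitely supported $z\in Z_{A'}$, $T_\sigma z=R_\sigma Qz\to Tz$ along finite $\sigma\uparrow A'$ with $\sigma\supseteq\operatorname{supp}z$. Hence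
$$\|(\lambda-T)z\|\ge C^{-1}\|z\|\qquad(z\in Z_{A'},\ \lambda\in\overline\Delta).$$

**Step 4: $1$ is not in the spectrum of $T$.** For $\lambda\notin\{0,1\}$ the operator (2) with $B=A'$ is Fredholm with commuting factors, so $\lambda-T$ is Fredholm by (Fac). Its index is $0$, since $\mathbb C\setminus\{0,1\}$ is connected and $\lambda-T$ is invertible for large $|\lambda|$. For $0<|\lambda-1|\le\frac12$, $\lambda-T$ is therefore injective of index $0$, hence invertible, with $\|(\lambda-T)^{-1}\|\le C$ by Step 3. Choose such a $\lambda$ with $|\lambda-1|<1/C$; then $1-T=(\lambda-T)+(1-\lambda)$ is invertible by the Neumann series.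

**Step 5: $R_AQ\in\mathfrak J$.** By (1) and Step 4, $T=(I-T)^{-1}(T-T^2)\in\mathfrak J$. Then
$$R_{A'}Q=R_{A'}(P+Q)R_{A'}Q=R_{A'}(PR_{A'}Q)+T_{A'}R_{A'}Q\in\mathfrak J$$
by (H), and $R_AQ-R_{A'}Q$ has finite rank.

**Step 6: no eigenvalue of $T_\sigma$, $\sigma\subset D'$ finite, lies in $\{|\lambda|\le\frac12\}$.** The same induction applies, with the comparison function $\lambda-1$: on $|\lambda|=\frac12$,
$$|\kappa(\lambda)-(\lambda-1)|\le|1-b_n|+\tfrac18<\tfrac14<\tfrac12\le|\lambda-1|,$$
and $\lambda-1$ has no zero in the closed disc.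

**Step 7: $PR_D\in\mathfrak J$.** If $D'$ is finite, $PR_D$ has finite rank. Otherwise let $T=T_{D'}$ on $Z_{D'}$. As in Step 3, $\|(\lambda-T)z\|\ge C^{-1}\|z\|$ for $|\lambda|\le\frac12$. As in Step 4, $\lambda-T$ is Fredholm of index $0$ for $\lambda\notin\{0,1\}$, so it is invertible with inverse bounded by $C$ for $0<|\lambda|\le\frac12$. Letting $\lambda$ be close to $0$, we see that $T$ is invertible. Thus $I-T=T^{-1}(T-T^2)\in\mathfrak J$. On $Z_{D'}$, $I-T=R_{D'}PR_{D'}$, so $R_{D'}PR_{D'}\in\mathfrak J(Z)$. Finally
$$PR_{D'}=PR_{D'}(P+Q)R_{D'}=P(R_{D'}PR_{D'})+(PR_{D'}Q)R_{D'}\in\mathfrak J$$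
by (H), and $PR_D-PR_{D'}$ has finite rank. $\square$

## 10. Proofs of Theorems A, B and C

**Theorems A and B.** As noted in Section 2, (H) holds. For complex scalars Proposition 7 gives $R_AQ,PR_D\in\mathfrak J(Z)$ for $D=D_0$. For real scalars it gives this for the complexified operators, hence for the operators themselves by Section 4. Proposition 1 yields a finite modification of $D_0$ with $[z_n]_{n\notin D}\cong X$ and $[z_n]_{n\in D}\cong Y$. So the answer to Wojtaszczyk's question is affirmative. $\square$

**Theorem C.** (1)⇒(2): condition (1) is (H) with $\mathfrak J=In$, and the arguments since Section 4 used nothing else. So Proposition 7 gives (2) with $D=D_0$ (for real scalars via Section 4 again). Proposition 5 gives $\operatorname{dist}(b_n,\{0,1\})\to0$, and Proposition 1 gives the splitting.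

(2)⇒(1): with $A=\mathbb N\setminus D$,
$$PR_BQ=(PR_D)R_BQ+PR_B(R_AQ)\in In .$$

Uniqueness: let $D,D'$ both satisfy (2) and let $E=D\setminus D'$. Then $PR_E=(PR_D)R_E\in In$, and $R_EQ=R_E(R_{\mathbb N\setminus D'}Q)\in In$ since $E\subseteq\mathbb N\setminus D'$. Hence $R_E=R_E(PR_E)+(R_EQ)R_E\in In$. So $I_{Z_E}\in In$, and $E$ is finite by (I2). By symmetry $D'\setminus D$ is finite. $\square$

## 11. Several summands and uniqueness of unconditional bases

*Proof of Corollary D.* (a) Induct on $r$; $r=1$ is trivial. Every operator $X_2\oplus\dots\oplus X_r\to X_1$ is a finite sum of operators, each factoring through an operator $X_j\to X_1$ with $j\ge2$, so it lies in the ideal. Theorem A or B, with $X=X_1$ and $Y=X_2\oplus\dots\oplus X_r$, gives $D$ with $Z_{\mathbb N\setminus D}\cong X_1$ and $Z_D\cong X_2\oplus\dots\oplus X_r$. If $D$ is finite, the remaining spaces are finite-dimensional and we split $D$ into sets of sizes $\dim X_2,\dots,\dim X_r$. If $D$ is infinite, transport $(z_n)_{n\in D}$ to $X_2\oplus\dots\oplus X_r$ by the isomorphism and normalize.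 This is a normalized unconditional basis there; rescaling vectors does not change spans, so the induction hypothesis splits $D$.

(b) Let $(z_n)$ be any normalized unconditional basis of $X_1\oplus\dots\oplus X_r$. By (a), it is the disjoint union of $r$ parts, and the $i$th part is carried by an isomorphism to an unconditional basis of $X_i$ whose norms are bounded above and away from zero. Such a basis is equivalent to its normalization, by unconditionality. The normalization is, up to equivalence and permutation, the unique normalized unconditional basis of $X_i$. So each part is determined up to equivalence and permutation. Finally, a series $\sum c_nz_n$ in an unconditional basis converges exactly when its restrictions to the $r$ parts converge. So the whole basis is determined up to equivalence and permutation. $\square$
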